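# Restricted interpolation without the projective Beth property in minimal logic

## 1. Two schemes over minimal logic

**Theorem A.** Let $\mathrm L$ be the set of formulas derivable by modus ponens from the axiom schemes of Johansson's minimal logic J together with

- (X1) $\;(\bot\to\varphi\lor\psi)\to\big((\bot\to\varphi)\lor(\bot\to\psi)\lor\sigma\lor\neg\sigma\big)$,
- (X2) $\;\tau\lor(\tau\to\sigma\lor\neg\sigma)$,

for all formulas $\varphi,\psi,\sigma,\tau$. Then $\mathrm L$ is a J-logic that has the restricted interpolation property IPR and does not have the projective Beth property PBP. Hence IPR and PBP are not equivalent in J-logics.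

**Theorem B.** Let $\mathfrak F$ be the frame with five points $\rho,w,q_0,\alpha,\beta$, where $\rho$ is least, $w<\alpha,\beta$ and $q_0<\alpha,\beta$, there are no other strict relations, and the explosive part is $Q=\{q_0,\alpha,\beta\}$.

(i) Every J-logic containing (X1) and valid on $\mathfrak F$ lacks PBP.

(ii) The logic $\mathrm L^{lin}$, obtained by adding to $\mathrm L$ the scheme

- (X3) $\;(\sigma\to\tau\lor\bot)\lor(\tau\to\sigma\lor\bot)$,

also has IPR and lacks PBP.

A third result, Theorem C, describes algebraically what has to be added to IPR to get PBP. It needs its own vocabulary and is stated and proved in Section 7; nothing in the proofs of A and B depends on it.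

Now let us unpack the statements. The language has primitive connectives $\&,\lor,\to,\bot,\top$, with $\neg A=A\to\bot$ and $(A\leftrightarrow B)=(A\to B)\&(B\to A)$. The axioms of J are $\top$ and the schemes of the positive intuitionistic calculus:

1. $A\to(B\to A)$
2. $(A\to(B\to C))\to((A\to B)\to(A\to C))$
3. $A\&B\to A$
4. $A\&B\to B$
5. $A\to(B\to A\&B)$
6. $A\to A\lor B$
7. $B\to A\lor B$
8. $(A\to C)\to((B\to C)\to(A\lor B\to C))$

The only rule is modus ponens. No axiom mentions $\bot$: in J the constant $\bot$ behaves like a fixed extra variable, and from $\bot$ one cannot derive everything.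

**Definition (J-logic, derivability).** A J-logic is a set of formulas that contains all axioms of J and is closed under modus ponens and substitution. For a J-logic $\Lambda$, the notation $X\vdash_\Lambda D$ means that $D$ is derivable from $\Lambda\cup X$ by modus ponens. For a list of variables $\mathbf s$, $F(\mathbf s)$ denotes a formula with all variables in $\mathbf s$; we also write $F(\mathbf s)$ for the set of all such formulas.

Since (X1)–(X3) are schemes, substituting into a derivation gives a derivation, so $\mathrm L$ and $\mathrm L^{lin}$ are indeed J-logics. Other examples: superintuitionistic logics are the J-logics containing $\bot\to p$; negative logics are those containing $\bot$; and $\mathrm{Gl}$ is J plus $p\lor\neg p$. A formula is positive if $\bot$ does not occur in it, and positive logics are sets of positive formulas that contain axioms 1–8 and $\top$ and are closed under modus ponens and substitution.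

We use constantly the deduction theorem, in the form
$$X\vdash_\Lambda D\iff E_1\&\dots\&E_n\to D\in\Lambda\ \text{ for some } n\ge 1,\ E_i\in X\cup\{\top\}.\tag{1}$$
From right to left use axiom 5 and modus ponens. From left to right go along the derivation: if $D\in\Lambda$, then $\top\to D\in\Lambda$ by axiom 1; if $D\in X$, use $D\to D$; if $D$ comes from $D'$ and $D'\to D$, with $E\to D'$ and $E'\to(D'\to D)$ in $\Lambda$, then $E\&E'\to D\in\Lambda$ by axioms 2, 3, 4. In particular $X\cup\{E\}\vdash_\Lambda D$ iff $X\vdash_\Lambda E\to D$, and axiom 8 permits proof by cases.

**Definition (IPR).** $\Lambda$ has IPR if for all disjoint lists $\mathbf p,\mathbf q,\mathbf r$ and all formulas: if $A(\mathbf p,\mathbf q),B(\mathbf p,\mathbf r)\vdash_\Lambda C(\mathbf p)$, then there is $A'(\mathbf p)$ with $A(\mathbf p,\mathbf q)\vdash_\Lambda A'(\mathbf p)$ and $A'(\mathbf p),B(\mathbf p,\mathbf r)\vdash_\Lambda C(\mathbf p)$.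

For instance, $q\&(q\to p_1)$ and $(p_1\to r)\&(r\to p_2)$ together yield $p_2$, and $A'=p_1$ works. The word "restricted" refers to $C$, which may use only the shared variables.

**Definition (PBP).** Let $\mathbf p,\mathbf q,\mathbf q'$ be disjoint lists not containing the distinct variables $x,y$, with $\mathbf q,\mathbf q'$ of equal length, and let $A(\mathbf p,\mathbf q',y)$ result from $A(\mathbf p,\mathbf q,x)$ by substituting $\mathbf q'$ for $\mathbf q$ and $y$ for $x$. $\Lambda$ has PBP if, for all such lists and formulas, $A(\mathbf p,\mathbf q,x),A(\mathbf p,\mathbf q',y)\vdash_\Lambda x\leftrightarrow y$ implies $A(\mathbf p,\mathbf q,x)\vdash_\Lambda x\leftrightarrow B(\mathbf p)$ for some $B(\mathbf p)$.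

So PBP says: if $A$ pins $x$ down, even when the auxiliary parameters $\mathbf q$ vary freely, then $x$ is explicitly definable from $\mathbf p$ alone. For instance $(p\to q)\&(q\to x)\&(x\to p)$ forces $x\leftrightarrow p$, whatever $q$ is.

The following facts are known. In every J-logic PBP implies IPR. The two properties are equivalent in superintuitionistic logics, in positive logics, in negative logics, and in all J-logics extending $\mathrm{Gl}$. The paper "Interpolation and Definability over the Logic Gl" poses the question whether they are equivalent in every J-logic. Theorem A answers it negatively, with a logic given by two schemes over J.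

## 2. Frames with an explosive part

**Definition (frame, model).** A frame is $(W,\le,Q)$ with $(W,\le)$ a nonempty poset and $Q\subseteq W$ an upset. A model assigns an upset to each variable. Put $u\Vdash\bot$ iff $u\in Q$; $u\Vdash\top$ always; $\&$ and $\lor$ are evaluated pointwise; $u\Vdash\varphi\to\psi$ iff for all $v\ge u$, $v\Vdash\varphi$ implies $v\Vdash\psi$. A formula is valid on a frame if it is forced at all points in all models. A point $u\notin Q$ is maximal if there is no $v>u$ with $v\notin Q$.

By induction the set of points forcing a formula (its value) is an upset. The formulas valid on a frame form a J-logic. Indeed axiom 1 holds by persistence. For axiom 2, a point forcing $A\to(B\to C)$, $A\to B$ and $A$ forces $B$ and $B\to C$, hence $C$. For axiom 8, a point forcing $A\lor B$ forces one of the two, and then $C$. The other axioms are immediate. The formulas forced at a given point are closed under modus ponens. Finally, a substitution instance of $\varphi$ has the same value as $\varphi$ in the model that gives each variable the value of the formula substituted for it.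

Unwinding negation,
$$u\not\Vdash\neg\varphi\iff\text{some } v\ge u \text{ with } v\notin Q \text{ forces } \varphi.\tag{2}$$
Points of $Q$ therefore force every negation. As a small example take the chain $u<v$. If $Q=\{v\}$, then $\bot\to p$ fails at $u$ when $p$ is false everywhere, while $p\lor\neg p$ is valid: if $u\not\Vdash p$, the only point above $u$ that can force $p$ is $v\in Q$. If $Q=\emptyset$ instead, $p\lor\neg p$ fails at $u$ when $p$ is true at $v$ only.

This generalizes. The formula $p\lor\neg p$ is valid on a frame iff there are no $u<v$ with $v\notin Q$: a failure at $u$ gives, by (2), such a $v$; conversely, given $u<v\notin Q$, make $p$ true exactly on $\{z: z\ge v\}$. In this sense $\mathrm{Gl}$ says that the non-explosive depth is at most $1$. Likewise (X2) says that it is at most $2$: it is valid iff there is no chain $u<v<w$ with $w\notin Q$. One direction is in Lemma 1. For the other, given such a chain, let $\tau$ be a variable true exactly at the points $\ge v$ and $\sigma$ one true exactly at the points $\ge w$; then $u\not\Vdash\tau$, while $v$ forces $\tau$ but neither $\sigma$ nor $\neg\sigma$. Since the equivalence of IPR and PBP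 is known over $\mathrm{Gl}$, Theorems A and B show that it fails already at depth $2$, even with a linear non-explosive part.

**Lemma 1.** Suppose a frame satisfies

- (C1) there is no chain $u<v<w$ with $w\notin Q$;
- (C2) if $u\notin Q$ is not maximal, then $\{v\ge u:v\in Q\}$ is empty or has a least element.

Then $\mathrm L$ is valid on it. If moreover

- (C3) for each $u$ the set $\{v\ge u:v\notin Q\}$ is a chain,

then $\mathrm L^{lin}$ is valid on it.

**Proof.** Since validity is preserved by modus ponens, it is enough to check the schemes.

For (X2), suppose $z\not\Vdash\tau\lor(\tau\to\sigma\lor\neg\sigma)$. Then $z\not\Vdash\tau$, and some $v\ge z$ has $v\Vdash\tau$, $v\not\Vdash\sigma$, $v\not\Vdash\neg\sigma$. By (2) there is $w\ge v$ with $w\Vdash\sigma$, $w\notin Q$. Here $z\ne v$ because of $\tau$ and $v\neq w$ because of $\sigma$, so $z<v<w$ contradicts (C1).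

For (X1), a failure gives a point $v$ that forces $\bot\to\varphi\lor\psi$ but none of $\bot\to\varphi$, $\bot\to\psi$, $\sigma$, $\neg\sigma$. From the last two and (2) there is $w>v$ with $w\notin Q$. So $v\notin Q$, and $v$ is not maximal. If no point of $Q$ lies above $v$, then $v\Vdash\bot\to\varphi$, a contradiction. Otherwise let $q$ be the least point of $Q$ above $v$, by (C2). It forces $\varphi\lor\psi$, say $\varphi$; the other case is symmetric. All points of $Q$ above $v$ lie above $q$ and force $\varphi$, so $v\Vdash\bot\to\varphi$, a contradiction.

For (X3), a failure at $z$ gives $v,w\ge z$ with $v\Vdash\sigma$, $v\not\Vdash\tau\lor\bot$ and $w\Vdash\tau$, $w\not\Vdash\sigma\lor\bot$. Both are outside $Q$, and by persistence they are incomparable, contradicting (C3). $\square$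

The content of (X1) is this: at a non-maximal non-explosive point, the explosive region above cannot be split by a disjunction. At a maximal point it may be.

The frame $\mathfrak F$ satisfies all three conditions. Its points outside $Q$ are $\rho<w$, which gives (C1) and (C3). The only non-maximal one is $\rho$, and $q_0$ is the least element of $Q=\{v\ge\rho:v\in Q\}$, which gives (C2). The point $w$ sees the incomparable explosive points $\alpha,\beta$ with nothing explosive below them that lies above $w$; since $w$ is maximal, this is allowed. By Lemma 1, $\mathrm L$ and $\mathrm L^{lin}$ are valid on $\mathfrak F$.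

## 3. Small frames, and a certificate for maximality

To refute PBP we want a root at which a formula $A(\mathbf q,x)$ is forced, with $x$ pinned down by $A$ but not definable. Take $\mathbf p$ empty. In every frame a formula without variables has value $W$ or $Q$: these are the values of $\top$ and $\bot$, and
$$Q\to Q=Q\to W=W\to W=W,\qquad W\to Q=Q,\tag{3}$$
while $\{W,Q\}$ is closed under $\cap$ and $\cup$. So we want a value of $x$ other than $W$ and $Q$.

First let the root $\rho\notin Q$ be the only point outside $Q$. An $x$ with $Q\subseteq x$, that is, with $\rho\Vdash\bot\to x$, is then $Q$ or $W$. Nothing is undefinable here.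

So let exactly two points be outside $Q$, namely a root $\rho$ and a point $w>\rho$. If $\rho$ forces $\bot\to x$ and $\neg\neg x$, then $Q\subseteq x$. Also $w\Vdash x$, for otherwise $w\Vdash\neg x$ by (2), and with $w\notin Q$ this would contradict $\neg\neg x$. Two values remain, $W\setminus\{\rho\}$ and $W$. The first is the undefinable one; a further clause with auxiliary parameters has to exclude the second.

The sensible first attempt is to do this on a frame where $w$ sees all of $W\setminus\{\rho\}$, for instance on the chain $\rho<w$ with $Q=\emptyset$, or on $\rho<w<\alpha,\beta$ with $Q=\{\alpha,\beta\}$. No formula works there. Suppose $\rho\Vdash A(\mathbf q,x)$ with $x=W\setminus\{\rho\}$. Change the values of the variables at $\rho$ only, giving $\rho$ what $w$ has. Then $\rho\Vdash\varphi\iff w\Vdash\varphi$ for all $\varphi$, by induction. For $\bot$, both points are outside $Q$. For implication, $\rho\Vdash\varphi\to\psi$ iff $w\Vdash\varphi\to\psi$ and ($\rho\Vdash\varphi$ implies $\rho\Vdash\psi$), and the second condition follows from the first by the induction hypothesis. Since forcing at $w$ is unchanged and $w\Vdash A(\mathbf q,x)$ by persistence,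 $A$ is now forced at $\rho$ with $x=W$. Use the old values for $\mathbf q,x$ and the new ones for $\mathbf q',y$: at $\rho$ both $A(\mathbf q,x)$ and $A(\mathbf q',y)$ are forced, but $x\leftrightarrow y$ is not. So $A$ does not define $x$ implicitly in any logic valid on the frame.

Whatever certifies $w$ can be copied down to $\rho$, unless $\rho$ sees something that $w$ does not. So $\rho$ needs an extra point, and that is the role of $q_0$. In the explosive part above $w$ there is a fork, which parameters $a,b$ can witness; at $\rho$ the point $q_0$ sits under the fork and, by (X1), destroys the witness. Formally, put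
$$\delta(a,b)=(\bot\to a\lor b)\,\&\,\neg(\bot\to a)\,\&\,\neg(\bot\to b),$$
$$\Theta(a,b,x)=(\bot\to x)\,\&\,\neg\neg x\,\&\,\big(x\to\delta(a,b)\lor\bot\big).$$
The formula $\delta$ says that the explosive region is split by $a\lor b$ and by neither disjunct. In a logic with (X1) it implies $\sigma\lor\neg\sigma$ for every $\sigma$ modulo $\bot$, so it certifies maximality.

It is instructive to run $\Theta$ in the classes where the equivalence is known. In a negative logic $\bot$ is a theorem, so $\Theta\vdash x$. Over $\mathrm{Gl}$ we have $x\lor\neg x$, and $\neg x$ with $\neg\neg x$ gives $\bot$, hence $x$; again $\Theta\vdash x$. In a superintuitionistic logic $\bot\to a$ is a theorem, so $\delta(a,b)\vdash\bot$; the last clause gives $\neg x$, then $\bot$, then $x$. In all three cases $\Theta\vdash x\leftrightarrow\top$ is an explicit definition.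

**Proof of Theorem B(i), and of the failure of PBP in Theorems A and B(ii).** Let $L'$ be a J-logic containing (X1). Take $\mathbf q=(a,b)$, $\mathbf q'=(a',b')$, and let $\mathbf p$ be empty, or any list of other variables, none of which occurs in $\Theta$.

**Step 1: $\Theta$ defines $x$ implicitly.** The purpose is to show $\Theta(a,b,x),\Theta(a',b',y)\vdash_{L'}x\leftrightarrow y$. Assume $x$. The third clause for $x$ gives $\delta(a,b)\lor\bot$. If $\bot$, then $y$ by $\bot\to y$. If $\delta(a,b)$, then $\bot\to a\lor b$, and (X1) with $\sigma:=y$ gives
$$(\bot\to a)\lor(\bot\to b)\lor y\lor\neg y.$$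
The disjunct $\bot\to a$ together with $\neg(\bot\to a)$ gives $\bot$, hence $y$; likewise $\bot\to b$. The disjunct $y$ is what we want. The disjunct $\neg y$ with $\neg\neg y$ gives $\bot$, hence $y$. So $x\to y$ is derivable, and $y\to x$ follows by exchanging the roles.

**Step 2: $\Theta$ is forced at the root of $\mathfrak F$ with an undefinable $x$.** The purpose is to exclude explicit definitions. Assume now also that $L'$ is valid on $\mathfrak F$. Let $a$ be true exactly at $\alpha$, $b$ exactly at $\beta$, $x$ at all points except $\rho$, and the variables of $\mathbf p$ everywhere; all these are upsets. We check the three clauses at $\rho$.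

The clause $\bot\to x$ holds because $Q\subseteq x$.

Since $w\Vdash x$ and $w\notin Q$, neither $\rho$ nor $w$ forces $\neg x$. So $\neg x$ is forced only at points of $Q$, and $\rho\Vdash\neg\neg x$.

The points forcing $x$ are $w$ and the points of $Q$. The latter force $\bot$. At $w$, the points of $Q$ above $w$ are $\alpha\Vdash a$ and $\beta\Vdash b$ (the point $q_0$ is not above $w$), so $w\Vdash\bot\to a\lor b$. Because of $\beta$, $w\not\Vdash\bot\to a$; hence the points above $w$ forcing $\bot\to a$ lie in $Q$, and $w\Vdash\neg(\bot\to a)$. Symmetrically $w\Vdash\neg(\bot\to b)$. So $w\Vdash\delta(a,b)$, and $\rho\Vdash x\to\delta(a,b)\lor\bot$.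

Thus $\rho\Vdash\Theta(a,b,x)$. The variables of $\mathbf p$ have value $W$, so by (3) each $B(\mathbf p)$ has value $W$ or $Q$. If $\rho\Vdash x\leftrightarrow B$, then, $\rho$ being least, $x$ and $B$ have the same value; but $x$ has value $W\setminus\{\rho\}$, which is neither $W$ nor $Q$. Since the formulas of $L'$ are forced at $\rho$ and forcing at $\rho$ is closed under modus ponens, $\Theta(a,b,x)\not\vdash_{L'}x\leftrightarrow B(\mathbf p)$ for every $B(\mathbf p)$.

Hence $L'$ lacks PBP. Both $\mathrm L$ and $\mathrm L^{lin}$ contain (X1) and are valid on $\mathfrak F$, so both lack PBP. $\square$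

## 4. Prime theories of $\mathrm L$ and $\mathrm L^{lin}$

It remains to prove IPR. From now on $\Lambda\in\{\mathrm L,\mathrm L^{lin}\}$. We need the counterparts of (C1)–(C3) for sets of formulas.

**Definition (theories).** A theory in $F(\mathbf s)$ is a set $U\subseteq F(\mathbf s)$ such that $U\vdash_\Lambda D\in F(\mathbf s)$ implies $D\in U$. It is prime if $D\lor E\in U$ implies $D\in U$ or $E\in U$; the improper theory $F(\mathbf s)$ counts as prime. A prime theory is explosive if it contains $\bot$. A non-explosive prime theory in $F(\mathbf s)$ is maximal if no non-explosive prime theory in $F(\mathbf s)$ properly contains it.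

The basic example: in a model on a frame validating $\Lambda$, the formulas of $F(\mathbf s)$ forced at a point $u$ form a prime theory, explosive iff $u\in Q$.

**Lemma 2 (extension).** Let $X,Y\subseteq F(\mathbf s)$ with $Y\ne\emptyset$. Suppose that for all $D,E\in Y$ there is $G\in Y$ with $D\lor E\to G\in\Lambda$, and that $X\not\vdash_\Lambda D$ for all $D\in Y$. Then some prime theory $U\supseteq X$ in $F(\mathbf s)$ is disjoint from $Y$.

**Proof.** The set of formulas of $F(\mathbf s)$ derivable from $X$ is a theory disjoint from $Y$, and unions of nonempty chains of theories are theories, since by (1) derivations use finitely many premises. By Zorn's lemma take $U\supseteq X$ maximal among the theories disjoint from $Y$. Suppose $D\lor E\in U$ but $D,E\notin U$. By maximality the theories generated by $U\cup\{D\}$ and by $U\cup\{E\}$ meet $Y$: $U,D\vdash D'$ and $U,E\vdash E'$ with $D',E'\in Y$. By cases $U\vdash D'\lor E'$, so $U\vdash G$ for some $G\in Y$, a contradiction. $\square$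

**Lemma 3.** Consider prime theories in $F(\mathbf s)$.

(a) There is no chain $U\subsetneq V\subsetneq W$ of prime theories with $\bot\notin W$.

(b) If $U$ is non-explosive and not maximal, then $U^*=\{\varphi\in F(\mathbf s):(\bot\to\varphi)\in U\}$ is a prime theory, contains $U\cup\{\bot\}$, and is included in every explosive prime theory that includes $U$.

(c) If $\Lambda=\mathrm L^{lin}$, then non-explosive prime theories that include a common prime theory are comparable.

**Proof.** (a) Let $\tau\in V\setminus U$ and $\sigma\in W\setminus V$. The instance $\tau\lor(\tau\to\sigma\lor\neg\sigma)$ of (X2) is in $U$. As $U$ is prime and $\tau\notin U$, we get $\tau\to\sigma\lor\neg\sigma\in U\subseteq V$, so $\sigma\lor\neg\sigma\in V$. As $\sigma\notin V$, $\neg\sigma\in V\subseteq W$. With $\sigma\in W$ this gives $\bot\in W$, a contradiction.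

(b) If $U^*\vdash_\Lambda D\in F(\mathbf s)$, then by (1) $E_1\&\dots\&E_n\to D\in\Lambda$ with $E_i\in U^*\cup\{\top\}$; all $\bot\to E_i$ are in $U$, hence so is $\bot\to D$. So $U^*$ is a theory. It contains $U$, because $\varphi\to(\bot\to\varphi)$ is an axiom, and it contains $\bot$. For primeness, take a non-explosive prime $V\supsetneq U$ and $\sigma\in V\setminus U$. Then $\neg\sigma\notin U$, since otherwise $\bot\in V$. If $\varphi\lor\psi\in U^*$, then $\bot\to\varphi\lor\psi\in U$, and (X1) puts $(\bot\to\varphi)\lor(\bot\to\psi)\lor\sigma\lor\neg\sigma$ into $U$. As $U$ is prime and contains neither $\sigma$ nor $\neg\sigma$, it contains $\bot\to\varphi$ or $\bot\to\psi$. So $\varphi\in U^*$ or $\psi\in U^*$. Finally, if $W\supseteq U$ is explosive and $\varphi\in U^*$, then $\bot\to\varphi\in W$ and $\bot\in W$, so $\varphi\in W$.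

(c) Let $V,W\supseteq U$ be non-explosive and incomparable; take $\sigma\in V\setminus W$ and $\tau\in W\setminus V$. By (X3) and primeness $U$ contains $\sigma\to\tau\lor\bot$ or $\tau\to\sigma\lor\bot$. In the first case $\tau\lor\bot\in V$, so $\tau\in V$ or $\bot\in V$; in the second, $\sigma\in W$ or $\bot\in W$. All are impossible. $\square$

Non-maximality matters in (b), as the model of Section 3 shows (with $\mathbf p$ empty and $\mathbf s=(a,b,x)$). For $U$ the theory of $\rho$, $U^*$ is the theory of $q_0$. For $U$ the theory of $w$, the same recipe gives the formulas forced at both $\alpha$ and $\beta$; this set contains $a\lor b$ but neither $a$ nor $b$, so it is not prime. And the theory of $w$ is maximal: if $w\not\Vdash\sigma$, then $w\Vdash\neg\sigma$, so a prime theory that adds $\sigma$ is explosive.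

## 5. Pairs of prime theories with a common shared part

Let $\mathbf p,\mathbf q,\mathbf r$ be disjoint lists, assume $A(\mathbf p,\mathbf q),B(\mathbf p,\mathbf r)\vdash_\Lambda C(\mathbf p)$, and suppose, for a contradiction, that no $A'(\mathbf p)$ as required by IPR exists. Let $\mathcal P_1$ and $\mathcal P_2$ be the sets of prime theories in $F(\mathbf p,\mathbf q)$ and $F(\mathbf p,\mathbf r)$. For $V\in\mathcal P_i$ put $V^{\mathbf p}=V\cap F(\mathbf p)$, a prime theory in $F(\mathbf p)$. The plan is to build a model of $\Lambda$ with a point that forces $A$ and $B$ but not $C$, out of pairs $(V_1,V_2)$ with $V_1^{\mathbf p}=V_2^{\mathbf p}$.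

**Step 1: a starting pair.** We look for $U_1\in\mathcal P_1$, $U_2\in\mathcal P_2$ with $A\in U_1$, $B\in U_2$, $U_1^{\mathbf p}=U_2^{\mathbf p}\not\ni C$. Let $T_0=\{D\in F(\mathbf p):A\vdash_\Lambda D\}$. Then $T_0\cup\{B\}\not\vdash_\Lambda C$, since otherwise, by (1), a finite conjunction of members of $T_0$ could serve as $A'$. Lemma 2 with $Y=\{C\}$ gives $U_2\in\mathcal P_2$ with $T_0\cup\{B\}\subseteq U_2$ and $C\notin U_2$. Let $T=U_2^{\mathbf p}$. If $T\cup\{A\}\vdash_\Lambda D\in F(\mathbf p)$, then $A\vdash_\Lambda E\to D$ for some $E\in T$ (a conjunction of members of $T$), so $E\to D\in T_0\subseteq T$, and $D\in T$. So no formula of $F(\mathbf p)\setminus T$ is derivable from $T\cup\{A\}$. This complement contains $C$ and is closed under $\lor$, because $T$ is prime. Lemma 2 gives $U_1\in\mathcal P_1$ with $T\cup\{A\}\subseteq U_1$ and $U_1^{\mathbf p}=T$.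

**Step 2: transfer.** The aim is to follow an extension on one side by one on the other: *if $U_1\in\mathcal P_1$, $U_2\in\mathcal P_2$, $U_1^{\mathbf p}=U_2^{\mathbf p}$ and $U_1\subseteq V_1\in\mathcal P_1$, then there is $V_2\in\mathcal P_2$ with $U_2\subseteq V_2$ and $V_2^{\mathbf p}=V_1^{\mathbf p}$; likewise with $1$ and $2$ exchanged.* If $V_1^{\mathbf p}=F(\mathbf p)$, take $V_2=F(\mathbf p,\mathbf r)$. Otherwise $Y=F(\mathbf p)\setminus V_1^{\mathbf p}$ is nonempty and closed under $\lor$. If $U_2\cup V_1^{\mathbf p}\vdash_\Lambda D\in F(\mathbf p)$, then $E\to D\in U_2$ for some $E\in V_1^{\mathbf p}$, so $E\to D\in U_2^{\mathbf p}=U_1^{\mathbf p}\subseteq V_1$, and $D\in V_1^{\mathbf p}$. Hence Lemma 2 applies to $X=U_2\cup V_1^{\mathbf p}$ and $Y$. The exchanged statement has the same proof.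

If $V_1^{\mathbf p}=V_2^{\mathbf p}$, then $V_1$ is explosive iff $V_2$ is, since $\bot\in F(\mathbf p)$. We use this without mention.

The obvious frame to try consists of all pairs with $V_1^{\mathbf p}=V_2^{\mathbf p}$, ordered componentwise, with the explosive pairs as $Q$. Step 2 is exactly what is needed to show that membership equals forcing there. What fails is that this frame need not validate $\Lambda$. Let $\mathbf p$ be empty, $\mathbf q=(q)$, $\mathbf r=(r)$. On the chain $u<v$ with $Q=\emptyset$, which satisfies (C1)–(C3), make $q$ and $r$ true at $v$ only. Let $S_1,T_1$ be the theories of $u,v$ in $F(q)$ and $S_2,T_2$ those in $F(r)$. By (3), a formula without variables is forced at both points or at neither, so all four theories have the same shared part, and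
$$(S_1,S_2)<(T_1,S_2)<(T_1,T_2)$$
is a chain of non-explosive pairs. This violates (C1). With $q$ true where $q\in V_1$ and $r$ true where $r\in V_2$, the instance $q\lor(q\to r\lor\neg r)$ of (X2) is not forced at $(S_1,S_2)$: there $q$ is not forced, while the middle pair forces $q$, does not force $r$, and does not force $\neg r$ because of the last pair. The offender is the middle pair: $T_1$ is maximal (as for $w$ above, every formula not forced at $v$ has its negation forced there), and $S_2\subsetneq T_2$ is not.

## 6. Synchronized pairs and the proof of IPR

The remedy is to throw out the mixed pairs. The transfer property must then be proved again, and this works because of depth $2$: a non-maximal component can be raised to a maximal one, and its partner, being already maximal, has no room to move, so the shared part does not change.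

**Definition (the frame $Z$).** $Z$ is the set of pairs $(V_1,V_2)\in\mathcal P_1\times\mathcal P_2$ with $V_1^{\mathbf p}=V_2^{\mathbf p}$ such that both components are explosive, or both are non-explosive and maximal, or both are non-explosive and non-maximal. It is ordered by componentwise inclusion, and $Q_Z$ is the set of explosive pairs, clearly an upset.

**Step 3: the starting pair can be chosen in $Z$.** The pair $(U_1,U_2)$ of Step 1 fails to be in $Z$ only if both components are non-explosive and exactly one is maximal. Say $U_1$ is maximal and $U_2$ is not. Take a non-explosive prime $V_2\supsetneq U_2$ in $\mathcal P_2$; it is maximal, since otherwise Lemma 3(a) would be violated. By Step 2 there is $V_1\supseteq U_1$ with $V_1^{\mathbf p}=V_2^{\mathbf p}$. It is non-explosive, so $V_1=U_1$ by maximality, and $V_2^{\mathbf p}=U_1^{\mathbf p}=T$. Replace $U_2$ by $V_2$: now the pair is in $Z$, and still $A\in U_1$, $B\in V_2$, $C\notin T$. If instead $U_2$ is maximal and $U_1$ is not, the same argument replaces $U_1$ by a maximal $V_1\supsetneq U_1$ with $V_1^{\mathbf p}=U_2^{\mathbf p}=T$. So we may assume $(U_1,U_2)\in Z$; in particular $Z\neq\emptyset$.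

**Step 4: transfer inside $Z$.** The aim is: *if $(V_1,V_2)\in Z$ and $V_1\subseteq V_1'\in\mathcal P_1$, then there is $V_2'\supseteq V_2$ with $(V_1',V_2')\in Z$; and symmetrically.* There are three cases.

If $V_1'$ is explosive, Step 2 gives $V_2'\supseteq V_2$ with the same shared part, and it is explosive too.

If $V_1'$ is non-explosive and not maximal, there is a non-explosive prime $V''\supsetneq V_1'$. Then $V_1=V_1'$, since otherwise $V_1\subsetneq V_1'\subsetneq V''$ contradicts Lemma 3(a). Take $V_2'=V_2$.

If $V_1'$ is non-explosive and maximal, Step 2 gives a non-explosive $V_2''\supseteq V_2$ with $V_2''^{\,\mathbf p}=V_1'^{\,\mathbf p}$. If $V_2''$ is maximal, take $V_2'=V_2''$. Otherwise take a non-explosive prime $V_2'\supsetneq V_2''$; it is maximal by Lemma 3(a). Step 2, applied to the pair $(V_1',V_2'')$ and the extension $V_2'$ of its second component, gives $V_1''\supseteq V_1'$ with $V_1''^{\,\mathbf p}=V_2'^{\,\mathbf p}$. It is non-explosive, so $V_1''=V_1'$ by maximality, and hence $V_2'^{\,\mathbf p}=V_1'^{\,\mathbf p}$. So $(V_1',V_2')\in Z$.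

The symmetric statement follows by exchanging the indices.

**Step 5: $\Lambda$ is valid on $Z$.** We verify the conditions of Lemma 1, starting with two observations.

First, a pair of maximal theories is a maximal point of $Z$ outside $Q_Z$: a pair above it and outside $Q_Z$ has non-explosive components, which must be equal to the given ones. Second, if $(V_1,V_2)\le(V_1',V_2')$ are both pairs of non-maximal theories, they are equal: $V_i\subsetneq V_i'$ together with a non-explosive proper extension of $V_i'$ would contradict Lemma 3(a).

For (C1), let $u<v<w$ with $w\notin Q_Z$. Then $u,v\notin Q_Z$, and neither is a maximal point. By the first observation neither is a pair of maximal theories, so both are pairs of non-maximal ones, and $u=v$ by the second observation, a contradiction.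

For (C2), let $v=(V_1,V_2)\notin Q_Z$ be non-maximal in $Z$. By the first observation $V_1$ and $V_2$ are non-maximal. By Lemma 3(b), $V_i^*\in\mathcal P_i$ is explosive and is the least explosive prime theory including $V_i$. Moreover
$$(V_1^*)^{\mathbf p}=\{\varphi\in F(\mathbf p):(\bot\to\varphi)\in V_1^{\mathbf p}\}=\{\varphi\in F(\mathbf p):(\bot\to\varphi)\in V_2^{\mathbf p}\}=(V_2^*)^{\mathbf p}.$$
So $(V_1^*,V_2^*)\in Z$, it lies above $v$, and it is below every point of $Q_Z$ above $v$.

For (C3), in the case $\Lambda=\mathrm L^{lin}$, let $v,w\ge z$ be outside $Q_Z$. If one of them equals $z$, they are comparable. Otherwise $z<v$ and $z<w$, with $z\notin Q_Z$. Then $z$ is not a maximal point, so by the first observation it is a pair of non-maximal theories, and by the second neither $v$ nor $w$ is such a pair. So $v$ and $w$ are pairs of maximal theories. Their first components are non-explosive and include the first component of $z$, so they are comparable by Lemma 3(c), hence equal by maximality. The same holds for the second components. So $v=w$.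

By Lemma 1, $\Lambda$ is valid on $Z$.

**Step 6: membership equals forcing.** On $Z$ make a variable of $\mathbf p$ or $\mathbf q$ true at $(V_1,V_2)$ iff it belongs to $V_1$, a variable of $\mathbf r$ true iff it belongs to $V_2$, and all other variables true everywhere. These are upsets, and for variables of $\mathbf p$ membership in $V_1$ and in $V_2$ agree. We claim
$$(V_1,V_2)\Vdash\varphi\iff\varphi\in V_1\ \ (\varphi\in F(\mathbf p,\mathbf q)),\qquad (V_1,V_2)\Vdash\varphi\iff\varphi\in V_2\ \ (\varphi\in F(\mathbf p,\mathbf r)).$$
We prove the first claim by induction; the second is symmetric. Variables hold by definition. For $\bot$: the pair is in $Q_Z$ iff its components contain $\bot$. The formula $\top$ is in every theory. Conjunction holds because $V_1$ is a theory. For disjunction, axioms 6 and 7 give one direction and primeness the other.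

For implication, let $\varphi\to\psi\in V_1$ and let $(V_1',V_2')\ge(V_1,V_2)$ force $\varphi$. Then $\varphi\in V_1'$, so $\psi\in V_1'$, and $\psi$ is forced there. Conversely, let $\varphi\to\psi\notin V_1$. Then $V_1\cup\{\varphi\}\not\vdash_\Lambda\psi$, and Lemma 2 with $Y=\{\psi\}$ gives $V_1'\in\mathcal P_1$ with $V_1\cup\{\varphi\}\subseteq V_1'$ and $\psi\notin V_1'$. By Step 4 there is $(V_1',V_2')\in Z$ above $(V_1,V_2)$. By the induction hypothesis it forces $\varphi$ and not $\psi$, so $\varphi\to\psi$ is not forced at $(V_1,V_2)$.

**Step 7: the contradiction.** At $(U_1,U_2)$ the formulas $A$ and $B$ are forced by Step 6, and all members of $\Lambda$ are forced by Step 5. Forced formulas are closed under modus ponens, so $A,B\vdash_\Lambda C$ gives $(U_1,U_2)\Vdash C$. But $C\in F(\mathbf p)$ and $C\notin U_1$, so by Step 6 $C$ is not forced. This contradiction shows that $\Lambda$ has IPR. With Section 3, Theorems A and B are proved. $\blacksquare$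

## 7. From amalgamation to separation: Theorem C

**Definition (J-algebras).** A J-algebra is a relatively pseudocomplemented lattice with greatest element $1$ and an arbitrary constant $\bot$. An algebra is subdirectly irreducible (SI) if it has a greatest element $\omega$ among its elements $\neq1$.

Here $y\le a\to b$ iff $y\wedge a\le b$, and $\neg a=a\to\bot$. Such lattices are distributive. The upsets of a frame form a J-algebra with $\bot=Q$; if the frame has a least point $\rho$, this algebra is SI with $\omega=W\setminus\{\rho\}$. Congruences correspond to filters: in the quotient $B/G$ the class of $c$ lies below that of $d$ iff $c\to d\in G$, and the class of $c$ is $1$ iff $c\in G$. A variety is closed under homomorphic images, subalgebras and products. We write $A\le B$ for "$A$ is a subalgebra of $B$".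

**Definition (RAP, SES, (E)).** Let $\mathcal V$ be a variety of J-algebras.

- RAP: if $A$ is a common subalgebra of $B,C\in\mathcal V$, there are $D\in\mathcal V$ and homomorphisms $g:B\to D$, $h:C\to D$ that agree on $A$ and are injective on $A$.
- SES: if $A\le B\in\mathcal V$ and $x\in B\setminus A$, there are $D\in\mathcal V$ and homomorphisms $s,t:B\to D$ that agree on $A$ with $s(x)\ne t(x)$.
- (E): if $B\in\mathcal V$ is SI with $\omega$ as above, $A_0\le B$ and $\omega\notin A_0$, there are $D\in\mathcal V$ and homomorphisms $h:B\to D$, $g:A_0\cup\{\omega\}\to D$ that agree on $A_0$, with $h(\omega)=1\neq g(\omega)$.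

In RAP one may equally start from embeddings of $A$ into $B$ and $C$, passing to isomorphic copies. In SES, pairing $s$ and $t$ with $\mathrm{id}_B$ into $D\times B$ makes them injective.

Here are small instances of each condition. In the variety of Boolean algebras with $\bot$ the least element, let $A=\{\bot,1\}$ and let $B,C$ be nontrivial: homomorphisms of $B$ and $C$ onto the two-element algebra give RAP for this triple. For SES let $B=\{\bot,x,\neg x,1\}$ have four elements; of its two homomorphisms onto $\{\bot,1\}$, one sends $x$ to $1$ and the other to $\bot$. For (E), take the chain $B=\{\bot<\omega<1\}$ and $A_0=\{\bot,1\}$: let $D=B$, let $g$ be the identity, and let $h$ send $\omega$ to $1$ and fix $\bot$ and $1$.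

Two things in (E) need checking. First, $A_0\cup\{\omega\}$ is a subalgebra. For $a\in A_0\setminus\{1\}$ we have $a<\omega$, so $a\lor\omega=\omega$, $a\wedge\omega=a$, $a\to\omega=1$. Also $\omega\to a=a$: it is the largest $y$ with $y\wedge\omega\le a$; here $y=1$ is excluded as $\omega\not\le a$, and for $y\ne1$ we have $y\wedge\omega=y$. The operations with $1$ are clear ($1\to\omega=\omega$, $\omega\to1=\omega\to\omega=1$), and $\bot\in A_0$. Second, every such $g$ is injective: if $g(c)=g(d)$ with $c\ne d$, then $c\leftrightarrow d\neq1$, so $c\leftrightarrow d\le\omega$, and $1=g(c\leftrightarrow d)\le g(\omega)$, a contradiction.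

**Theorem C.** A variety $\mathcal V$ of J-algebras with RAP has SES iff it satisfies (E).

**Proof.** **Step 1: SES implies (E).** We turn a separation of $\omega$ into the maps required by (E). Let $B$ be SI, $A_0\le B$, $\omega\notin A_0$. By SES there are $s,t:B\to D$ that agree on $A_0$ with $s(\omega)\neq t(\omega)$; exchanging them if necessary, $s(\omega)\not\le t(\omega)$. Factor $D$ by the filter generated by $s(\omega)$, that is, by $\{d:d\ge s(\omega)\}$. Let $h$ be induced by $s$, and $g$ by $t$ restricted to $A_0\cup\{\omega\}$. They agree on $A_0$, $h(\omega)=1$, and $g(\omega)\ne1$ because $t(\omega)$ is not in the filter.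

**Step 2: reduction to an SI quotient.** For the converse assume RAP and (E), and let $A\le B\in\mathcal V$, $x\in B\setminus A$. We pass to a quotient in which $x$ becomes $\omega$. Let $\Phi$ be the filter of $B$ generated by $\{a\in A:a\ge x\}$. This set contains $1$ and is closed under $\wedge$, so $\Phi$ consists of the elements above some member of it. Then $x\notin\Phi$: otherwise $a\le x\le a$ for some $a\in A$, so $x=a\in A$. By Zorn's lemma let $G\supseteq\Phi$ be maximal among the filters omitting $x$, and let $\pi:B\to B/G$ be the quotient map. Then $\pi(x)\ne1$. If $\pi(y)\ne1$, then $y\notin G$, so the filter generated by $G\cup\{y\}$ contains $x$: there is $e\in G$ with $e\wedge y\le x$, so $e\le y\to x$, $y\to x\in G$, and $\pi(y)\le\pi(x)$. Hence $B/G$ is SI with $\omega=\pi(x)$. Put $P=G\cap A$; then $A/P\cong\pi(A)\le B/G$.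

**Step 3: the case $\omega\in\pi(A)$.** Here RAP alone separates. Let $F$ be the filter of $B$ generated by $P\cup\{x\}$. Then $F\cap A=P$. Indeed, if $a\in F\cap A$, then $x\wedge e\le a$ for some $e\in P$, so $x\le e\to a\in A$, hence $e\to a\in\Phi\cap A\subseteq P$, and $a\in P$ because $e\wedge(e\to a)\le a$. So $A/P$ embeds in $B/F$ as well as in $B/G$. RAP gives $h:B/F\to D$ and $g:B/G\to D$ that agree on the copies of $A/P$ and are injective there. With $\pi_F:B\to B/F$ the quotient map, let $s=h\circ\pi_F$ and $t=g\circ\pi$. They agree on $A$. Since $x\in F$, $s(x)=1$. Since $1\ne\omega\in\pi(A)$ and $g$ is injective on $\pi(A)$, $t(x)=g(\omega)\ne1$.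

**Step 4: the case $\omega\notin\pi(A)$.** Here (E) supplies the missing map. Apply (E) to $\pi(A)\le B/G$ to get $D\in\mathcal V$, $h:B/G\to D$ and $g:\pi(A)\cup\{\omega\}\to D$. The algebra $\pi(A)\cup\{\omega\}$ is a subalgebra of $B/G$ and embeds in $D$ by the injective $g$. RAP gives $D'\in\mathcal V$, $h':D\to D'$ and $g':B/G\to D'$ with $h'g=g'$ on $\pi(A)\cup\{\omega\}$, injective there. Put $s=h'h\pi$ and $t=g'\pi$. For $a\in A$ we have $h'h\pi(a)=h'g\pi(a)=g'\pi(a)$, so $s$ and $t$ agree on $A$. Finally $s(x)=h'(h(\omega))=h'(1)=1$ and $t(x)=g'(\omega)\ne1$. $\square$

Let us see (E) fail on the algebra of Section 3. Let $B$ be the algebra of upsets of $\mathfrak F$, $A_0=\{W,Q\}$ (a subalgebra by (3)) and $\omega=W\setminus\{\rho\}$; let $\mathcal V$ be any variety containing $B$ in which all instances of (X1) take the value $1$. Suppose $D\in\mathcal V$, $h$, $g$ are as in (E). With $a=\{\alpha\}$, $b=\{\beta\}$, Section 3 shows $\omega\le\delta(a,b)\lor\bot$ in $B$, so $1=h(\omega)\le\delta(h(a),h(b))\lor\bot$ in $D$. Let $y=g(\omega)$. Since $Q\subseteq\omega$ and $\neg\omega=Q$, we have $\bot\le y$ and $\neg y=\bot$ in $D$. By (X1), $\delta(h(a),h(b))$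 lies below $(\bot\to h(a))\lor(\bot\to h(b))\lor y\lor\neg y$. Its meets with the first two disjuncts are below $\bot\le y$, its meet with $y$ is below $y$, and its meet with $\neg y$ is below $\bot\le y$. By distributivity $\delta(h(a),h(b))\le y$, hence $1\le y$, contradicting $g(\omega)\ne1$. This is Step 1 of Section 3 again, in algebraic form.

In this example $\omega$ is the join of the two smaller elements $\{w,\alpha,\beta\}$ and $Q$, and some such splitting is unavoidable. In fact (E) is automatic whenever $\omega$ is not a join of two smaller elements. To see this, note first that then $B\setminus\{\omega\}$ is a subalgebra. Closure under $\lor$ is the assumption. If $y\wedge z=\omega$ with $y,z\neq\omega$, then $y=z=1$, which is absurd. If $y\to z=\omega$ with $y,z\ne\omega$, then $y\not\le z$, so $z\ne1$ and hence $z<\omega$; also $y\ne1$, because $1\to z=z\neq\omega$; so $y<\omega$ and $y=y\wedge\omega\le z$, a contradiction. And $\omega\ne\bot$, since $\bot\in A_0$. Two elements have the same class modulo the filter $[\omega)=\{\omega,1\}$ iff they have the same meet with $\omega$, so only $\omega$ and $1$ are identified, and $B\setminus\{\omega\}\cong B/[\omega)$.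 Take $D=B$, $g$ the inclusion, and $h$ the retraction $B\to B/[\omega)\cong B\setminus\{\omega\}\subseteq B$. It fixes $A_0$ and sends $\omega$ to $1$.

Over $\mathrm{Gl}$ the condition loses its force in another way. If $\mathcal V$ satisfies $p\lor\neg p$ and $\bot\neq1$ in $B$, then (E) is vacuous for $B$: from $\omega\lor\neg\omega=1$ we get $\neg\omega=1$, since otherwise the join would be $\le\omega$. So $\omega\le\bot$, and as $\bot\ne1$, $\omega=\bot\in A_0$. Thus over $\mathrm{Gl}$ only negative algebras matter, those with $\bot=1$.

Finally, the standard algebraic equivalents for J-logics, for which the source refers to L. Maksimova, *Definability and interpolation in non-classical logics*, Studia Logica 82 (2006), say that IPR corresponds to RAP and PBP to SES of the associated variety. With them, Theorem C reads: a J-logic with IPR has PBP iff its variety satisfies (E).
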